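\title{Exact Calder\'on couples of weighted $L_p$ spaces}

\begin{abstract}
Two Banach couples are exact Calder\'on couples if a pointwise inequality between $K$-functionals implies the corresponding norm inequality, with constant one, for every exact interpolation pair. It has been conjectured that any two couples $(L_p(a_0),L_p(a_1))$ and $(L_p(b_0),L_p(b_1))$ of weighted spaces with one common exponent $p$ have this property. We show that this fails for every $p\in(1,\infty)\setminus\{2\}$, already over two-point measure spaces, and for a single couple over four points. For these $p$ and $\sigma$-finite measure spaces we determine exactly which weights give exact Calder\'on couples: the essential ranges of $a_1/a_0$ and $b_1/b_0$ must not interleave. In particular, a single couple $(L_p(a_0),L_p(a_1))$ is exact Calder\'on if and only if $a_1/a_0$ has at most three essential values.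
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Exact Calder\'on couples}

Scalars are real or complex. A \emph{Banach couple} $\overline X=(X_0,X_1)$ consists of two Banach spaces continuously embedded in a common Hausdorff topological vector space. Peetre's \emph{$K$-functional} is
\[
K(t,f;\overline X)=\inf_{f=f_0+f_1,\ f_j\in X_j}\big(\|f_0\|_{X_0}+t\|f_1\|_{X_1}\big),\qquad f\in X_0+X_1,\ t>0 .
\]
It records the best trade-off between the sizes of the two parts of $f$ when the $X_1$-part is charged at the rate $t$. The space $X_0+X_1$ is a Banach space under the norm $K(1,\cdot\,;\overline X)$, and $X_0\cap X_1$ is one under $\max_j\|\cdot\|_{X_j}$. A Banach space $X$ is \emph{intermediate} for $\overline X$ if $X_0\cap X_1\subset X\subset X_0+X_1$ continuously.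

Let $\overline A$, $\overline B$ be Banach couples. An \emph{operator} $T:\overline A\to\overline B$ is a linear map $A_0+A_1\to B_0+B_1$ that maps $A_j$ boundedly into $B_j$ for $j=0,1$. We put $\|T\|=\max_j\|T\|_{A_j\to B_j}$ and call $T$ a \emph{contraction} if $\|T\|\le1$. Applying $T$ to the decompositions of $f$ gives
\begin{equation}\label{eq:KT}
K(t,Tf;\overline B)\le\|T\|\,K(t,f;\overline A),\qquad t>0 .
\end{equation}
Let $A$, $B$ be intermediate for $\overline A$, $\overline B$, respectively. The pair $A,B$ is an \emph{exact interpolation pair} relative to $\overline A,\overline B$ if every contraction $T:\overline A\to\overline B$ maps $A$ into $B$ with $\|T\|_{A\to B}\le1$. The couples $\overline A,\overline B$ are \emph{exact Calder\'on couples} if the following holds for every exact interpolation pair $A,B$: whenever $f\in A$, $g\in B_0+B_1$ and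
\begin{equation}\label{eq:Kdom}
K(t,g;\overline B)\le K(t,f;\overline A)\quad\text{for all }t>0,
\end{equation}
then $g\in B$ and $\|g\|_B\le\|f\|_A$. A single couple $\overline A$ is \emph{exact Calder\'on} if $\overline A,\overline A$ are exact Calder\'on couples.

By \eqref{eq:KT}, condition \eqref{eq:Kdom} is necessary for $g$ to be the image of $f$ under a contraction. The exact Calder\'on property says that it is also sufficient, up to an arbitrarily small loss in the norm of the operator (Lemma~\ref{lem:orbit}). It thus asks whether the scalar function $K(\cdot,f)$ tells everything about what contractions can do to $f$.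

For a measure space $(\Omega,\mu)$ and a positive measurable weight $a$, let $L_p(a)$ be the space with norm $\|f\|_{L_p(a)}=(\int|f|^pa\,d\mu)^{1/p}$ for $1\le p<\infty$ and $\|f\|_{L_\infty(a)}=\operatorname{ess\,sup}|f|a$. Two spaces $L_p(a_0)$, $L_p(a_1)$ form a couple, since both embed in $L_p(\min(a_0,a_1))$. On $n$ points with counting measure we write $\ell_p^n(\alpha)$ for the space with norm $(\sum_i\alpha_i|u_i|^p)^{1/p}$, and $\ell_p^n$ if all $\alpha_i$ equal $1$.

The simplest case is $n=1$, $p<\infty$. For $\overline A=(\ell_p^1,\ell_p^1(\alpha))$ and $\overline B=(\ell_p^1,\ell^1_p(\beta))$ we have $K(t,f;\overline A)=|f|\min(1,t\alpha^{1/p})$ and $K(t,g;\overline B)=|g|\min(1,t\beta^{1/p})$. For large $t$ and for small $t$, \eqref{eq:Kdom} gives $|g|\le|f|$ and $\beta^{1/p}|g|\le\alpha^{1/p}|f|$, and for $f\neq0$ these two inequalities say that multiplication by $g/f$ is a contraction. A couple $(L_p(a_0),L_p(a_1))$ is an $L_p$-sum of such one-dimensional couples, so it is tempting to expect the same conclusion in general.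 The known results point the same way. By results of Sparr, for $1\le p_0,p_1\le\infty$ and weighted couples $(L_{p_0}(a_0),L_{p_1}(a_1))$, $(L_{p_0}(b_0),L_{p_1}(b_1))$ over possibly different measure spaces, the conclusion above holds in the form $\|g\|_B\le C\|f\|_A$ with a constant $C=C(p_0,p_1)\le2$; when $p_0=p_1=p$, the best constant satisfies $C\le 2^{1/p'}$, where $1/p+1/p'=1$. For different exponents exactness can fail: for every $1<p<\infty$ the couple $(L_1,L_p)$ is not exact Calder\'on. For equal exponents $p_0=p_1=p\in\{1,2,\infty\}$ the exact Calder\'on property is known. The following is Conjecture~7.1 of \cite{IHS}.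

\medskip
\noindent\textbf{Conjecture.} \emph{For every $1\le p\le\infty$, all measure spaces (possibly different for the two couples) and all positive weights $a_0,a_1,b_0,b_1$, the couples $\overline A=(L_p(a_0),L_p(a_1))$ and $\overline B=(L_p(b_0),L_p(b_1))$ are exact Calder\'on couples.}

\subsection{Results}

For $p<\infty$, multiplication by $a_0^{1/p}$ maps $(L_p(a_0),L_p(a_1))$ isometrically onto $(L_p(1),L_p(a_1/a_0))$, so it is the values of the ratio $a_1/a_0$ that matter. We say that two sets $E,F\subset(0,\infty)$ \emph{interleave} if there are $\alpha_1,\alpha_2\in E$ and $\beta_1,\beta_2\in F$ with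
\begin{equation}\label{eq:interleave}
\beta_1<\alpha_1<\beta_2<\alpha_2\qquad\text{or}\qquad\alpha_1<\beta_1<\alpha_2<\beta_2 .
\end{equation}

\begin{theorem}\label{thm:counter}
Let $1<p<\infty$, $p\ne2$.
\begin{enumerate}
\item[(a)] Let $\alpha_1,\alpha_2,\beta_1,\beta_2>0$ satisfy \eqref{eq:interleave}, and put $\overline A=(\ell_p^2,\ell_p^2(\alpha))$, $\overline B=(\ell_p^2,\ell_p^2(\beta))$. Then there are $f,g\in(0,\infty)^2$ that satisfy \eqref{eq:Kdom} but for which no contraction $T:\overline A\to\overline B$ has $Tf=g$. Consequently $\overline A,\overline B$ are not exact Calder\'on couples.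
\item[(b)] For any four distinct positive numbers $\lambda_1,\dots,\lambda_4$, the couple $\overline A=\overline B=(\ell_p^4,\ell_p^4(\lambda))$ is not exact Calder\'on, and the defining property fails for an exact interpolation pair with $A=B$.
\end{enumerate}
\end{theorem}

So the conjecture is false for every $p\in(1,\infty)\setminus\{2\}$. Together with the known exact cases, this shows that its statement holds precisely for $p\in\{1,2,\infty\}$.

The \emph{essential range} of a measurable function $\kappa:\Omega\to(0,\infty)$ is the set of all $\lambda\in(0,\infty)$ such that $\kappa^{-1}(U)$ has positive measure for every neighborhood $U$ of $\lambda$; its points are the \emph{essential values} of $\kappa$.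

\begin{theorem}\label{thm:class}
Let $1<p<\infty$, $p\ne2$. Let $\overline A=(L_p(a_0),L_p(a_1))$ and $\overline B=(L_p(b_0),L_p(b_1))$ be couples over $\sigma$-finite measure spaces, and let $\Lambda_A,\Lambda_B\subset(0,\infty)$ be the essential ranges of $a_1/a_0$ and $b_1/b_0$. Then $\overline A,\overline B$ are exact Calder\'on couples if and only if $\Lambda_A$ and $\Lambda_B$ do not interleave. In particular, $(L_p(a_0),L_p(a_1))$ is exact Calder\'on if and only if $a_1/a_0$ has at most three essential values. The ``if'' part holds for all $1<p<\infty$.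
\end{theorem}

The special case follows from the general one because a set interleaves with itself exactly when it has at least four points. Thus four, as in Theorem~\ref{thm:counter}(b), is the smallest number of values for which a single couple fails.

Section~\ref{sec:tools} collects three tools. Section~\ref{sec:rigid} isolates the mechanism behind Theorem~\ref{thm:counter}, a rigidity property of contractions, and works out a complete counterexample for $p=3$. Section~\ref{sec:counter} proves Theorem~\ref{thm:counter}, and Section~\ref{sec:nec} transplants it to general measure spaces. Sections~\ref{sec:red} and~\ref{sec:cases} construct the contractions for the ``if'' part of Theorem~\ref{thm:class}.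

\section{Orbits, power $K$-functionals and the function $k$}\label{sec:tools}

\subsection{From interpolation spaces to operators}

The definition of exact Calder\'on couples quantifies over all exact interpolation pairs. For given $f$, one pair is the most demanding: the orbits of $f$. The operators $\overline A\to\overline B$ form a Banach space under $\|T\|$. Indeed, by \eqref{eq:KT} with $t=1$ a Cauchy sequence converges in the operator norms of $A_0+A_1\to B_0+B_1$ and of $A_j\to B_j$, and the limits agree on $A_j$.

\begin{lemma}\label{lem:orbit}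
Let $\overline A,\overline B$ be Banach couples.
\begin{enumerate}
\item[(a)] Let $0\ne f\in A_0+A_1$. Let $B=\{Tf: T:\overline A\to\overline B\}$ with $\|h\|_B=\inf\{\|T\|:Tf=h\}$, and let $A$ be the space formed in the same way from the operators $\overline A\to\overline A$. Then $A,B$ is an exact interpolation pair relative to $\overline A,\overline B$, and $\|f\|_A\le1$.
\item[(b)] $\overline A,\overline B$ are exact Calder\'on couples if and only if for all $f\in A_0+A_1$, $g\in B_0+B_1$ with \eqref{eq:Kdom} and all $\epsilon>0$ there is $T:\overline A\to\overline B$ with $Tf=g$ and $\|T\|\le1+\epsilon$.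
\item[(c)] Let $A_0+A_1$ and $B_0+B_1$ be finite-dimensional. If no contraction maps $f$ to $g$, then there is $\eta>0$ such that no $T$ with $\|T\|\le1+\eta$ maps $f$ to $g$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The space $B$ is the quotient of the Banach space of operators $\overline A\to\overline B$ by the subspace $\{T:Tf=0\}$, which is closed by \eqref{eq:KT}; so $B$ is a Banach space. By \eqref{eq:KT}, $\|h\|_{B_0+B_1}\le\|f\|_{A_0+A_1}\|h\|_B$. By the Hahn--Banach theorem there is $\ell\in(A_0+A_1)^*$ with $\ell(f)=1$. For $h\in B_0\cap B_1$ the operator $T=\ell(\cdot)h$ maps $f$ to $h$, and $\|T\|\le\|\ell\|\max_j\|h\|_{B_j}$ because $\|u\|_{A_0+A_1}\le\|u\|_{A_j}$. Hence $B$ is intermediate for $\overline B$, and the case $\overline B=\overline A$ shows that $A$ is intermediate for $\overline A$. If $R:\overline A\to\overline B$ is a contraction and $h=Sf\in A$, then $Rh=(RS)f\in B$ and $\|Rh\|_B\le\|S\|$; the infimum over $S$ gives $\|Rh\|_B\le\|h\|_A$. The identity operator gives $\|f\|_A\le1$.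

(b) Let the couples be exact Calder\'on and let \eqref{eq:Kdom} hold. If $f=0$, then $K(1,g;\overline B)=0$, so $g=0$ and $T=0$ will do. If $f\ne0$, the pair in (a) gives $\|g\|_B\le\|f\|_A\le1$, which is the assertion. Conversely, let $A,B$ be any exact interpolation pair, $f\in A$, $Tf=g$ and $\|T\|\le1+\epsilon$. Since $T/(1+\epsilon)$ is a contraction, $g\in B$ and $\|g\|_B\le(1+\epsilon)\|f\|_A$. Let $\epsilon\to0$.

(c) The sets $\{T:Tf=g,\ \|T\|\le1+1/n\}$ are compact and decrease with $n$. Their intersection is empty by assumption, so one of them is empty.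
\end{proof}

\subsection{Changing the exponent in the $K$-functional}

The functional $K$ is awkward for $L_p$-couples because the sum of two $L_p$-norms is not an integral. A sum of $p$th powers is. For $r\ge1$ put
\[
K_r(t,f;\overline X)=\inf_{f=f_0+f_1}\big(\|f_0\|_{X_0}^r+t\|f_1\|_{X_1}^r\big),
\]
so that $K_1=K$. We omit the couple when it is clear from the context. The next lemma shows that \eqref{eq:Kdom} does not depend on $r$. The reason is that each family of inequalities expresses one geometric fact: every pair of norms $(\|f_0\|,\|f_1\|)$ achieved by a decomposition of $f$ is nearly matched by a decomposition of $g$.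

\begin{lemma}\label{lem:Kr}
Let $f\in A_0+A_1$, $g\in B_0+B_1$ and $r,s\in[1,\infty)$. If $K_r(t,g;\overline B)\le K_r(t,f;\overline A)$ for all $t>0$, then $K_s(t,g;\overline B)\le K_s(t,f;\overline A)$ for all $t>0$.
\end{lemma}

\begin{proof}
We first prove a claim: if $u,v\ge0$ and $K_r(t,g)\le u^r+tv^r$ for all $t>0$, then for each $\eta>0$ there is a decomposition $g=g_0+g_1$ with $\|g_0\|_{B_0}\le u+\eta$ and $\|g_1\|_{B_1}\le v+\eta$. Suppose that this fails for some $\eta$. Let $\Sigma\subset[0,\infty)^2$ be the set of all $(a,b)$ for which there is $g=g_0+g_1$ with $\|g_0\|^r\le a$, $\|g_1\|^r\le b$. The set $\Sigma$ is nonempty, it is convex because $\|\cdot\|^r$ is a convex function, it is upward closed (it contains $(a',b')$ if it contains $(a,b)$ and $a'\ge a$, $b'\ge b$), and it does not contain $((u+\eta)^r,(v+\eta)^r)$. A point outside a convex subset of the plane can be separated from it by a line: there is $(c_0,c_1)\neq0$ with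
\[
c_0(u+\eta)^r+c_1(v+\eta)^r\le c_0a+c_1b\qquad\text{for }(a,b)\in\Sigma .
\]
Since $a$ and $b$ can be increased without bound, $c_0,c_1\ge0$. Hence $c_0u^r+c_1v^r+\zeta\le c_0a+c_1b$ on $\Sigma$ for some $\zeta>0$. For $\omega>0$ this gives
\[
(c_0+\omega)u^r+(c_1+\omega)v^r+\zeta-\omega(u^r+v^r)\le(c_0+\omega)a+(c_1+\omega)b ,
\]
so we may assume $c_0,c_1>0$ and keep $\zeta>0$. With $t=c_1/c_0$ we obtain $K_r(t,g)\ge u^r+tv^r+\zeta/c_0$, a contradiction.

Now let $f=f_0+f_1$ be any decomposition. The claim applies with $u=\|f_0\|_{A_0}$ and $v=\|f_1\|_{A_1}$ and gives $K_s(t,g)\le(u+\eta)^s+t(v+\eta)^s$. Let $\eta\to0$ and take the infimum over the decompositions of $f$.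
\end{proof}

\subsection{The function $k$}

From now on $1<p<\infty$ and $q=1/(p-1)$. For $s>0$ let
\[
k(s)=\min_{a+b=1}\big(|a|^p+s|b|^p\big),
\]
with $a,b$ ranging over the scalars. The function $a\mapsto|a|^p+s|1-a|^p$ is strictly convex and tends to infinity with $|a|$, so it has a unique minimizer. The minimizer is real, since passing to $\operatorname{Re}a$ does not increase either term. On $(0,1)$ the derivative vanishes when $a^{p-1}=s(1-a)^{p-1}$. So the minimizer is $a=\xi(s)$, where
\begin{equation}\label{eq:xi}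
\xi(s)=\frac{s^q}{1+s^q},\qquad s=\Big(\frac{\xi(s)}{1-\xi(s)}\Big)^{p-1},
\end{equation}
and $\xi$ is a strictly increasing bijection of $(0,\infty)$ onto $(0,1)$. With $x=\xi(s)$ we get $k(s)=x^p+x^{p-1}(1-x)$, that is,
\begin{equation}\label{eq:k}
k(s)=\xi(s)^{p-1}=s\,(1+s^q)^{-(p-1)} .
\end{equation}
By homogeneity, for all scalars $a,b,c$ with $a+b=c$,
\begin{equation}\label{eq:min}
|a|^p+s|b|^p\ge k(s)|c|^p,\quad\text{with equality only for }a=\xi(s)c,\ b=(1-\xi(s))c .
\end{equation}
Differentiating the last expression in \eqref{eq:k} gives $k'(s)=(1+s^q)^{-p}=(1-\xi(s))^p$, so that by \eqref{eq:xi}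
\begin{equation}\label{eq:kprime}
0<sk'(s)=\xi(s)^{p-1}(1-\xi(s))\le k(s).
\end{equation}
The two expressions in \eqref{eq:k} also give
\begin{equation}\label{eq:ksym}
k(s)=s\,k(1/s),\qquad 2^{1-p}\min(1,s)\le k(s)\le\min(1,s),
\end{equation}
where the bounds for $s\le1$ follow from $1\le1+s^q\le2$ and those for $s\ge1$ from the symmetry, and
\begin{equation}\label{eq:klim}
k(s)\uparrow1\ \text{ as }s\uparrow\infty,\qquad k(s)/s\uparrow1\ \text{ as }s\downarrow0 .
\end{equation}
Finally, inserting $s^q=x/(1-x)$ in \eqref{eq:xi} and \eqref{eq:k} shows how a dilation acts in the variable $x=\xi(s)$: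
\begin{equation}\label{eq:dilate}
k(ts)=t\,x^{p-1}\big(1+(\sigma-1)x\big)^{-(p-1)},\qquad\sigma=t^q .
\end{equation}

\begin{lemma}\label{lem:Kp}
For $\overline A=(L_p(a_0),L_p(a_1))$, $f\in A_0+A_1$ and $t>0$,
\[
K_p(t,f;\overline A)=\int|f|^p\,k(t\,a_1/a_0)\,a_0\,d\mu ,
\]
and the infimum is attained at $f_0=\xi(ta_1/a_0)f$, $f_1=f-f_0$.
\end{lemma}

\begin{proof}
If $f=f_0+f_1$, then \eqref{eq:min} with $s=ta_1/a_0$ gives $|f_0|^pa_0+t|f_1|^pa_1\ge|f|^pk(ta_1/a_0)a_0$ pointwise. So the integral is at most $K_p(t,f)<\infty$. For the stated $f_0,f_1$ the pointwise inequality is an equality; hence $f_j\in A_j$, and the value is attained.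
\end{proof}

\section{Rigidity at a point of contact}\label{sec:rigid}

In this section and the next, $\overline A=(\ell_p^2,\ell_p^2(\alpha))$, $\overline B=(\ell_p^2,\ell_p^2(\beta))$ and $f,g\in(0,\infty)^2$. To prove that no contraction maps $f$ to $g$ we must exclude all matrices $T$ with $Tf=g$, a two-parameter family. The way out is to arrange that $K_p(t,f)$ and $K_p(t,g)$ touch at some $t$, say at $t=1$. Put $x_i=\xi(\alpha_i)$, $y_i=\xi(\beta_i)$, and let
\[
f^0=(x_if_i)_i,\quad f^1=((1-x_i)f_i)_i,\qquad g^0=(y_ig_i)_i,\quad g^1=((1-y_i)g_i)_i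
\]
be the optimal decompositions for $K_p(1,f)$ and $K_p(1,g)$ from Lemma~\ref{lem:Kp}.

\begin{lemma}\label{lem:rigid}
Suppose that $K_p(1,f;\overline A)=K_p(1,g;\overline B)$. If $T:\overline A\to\overline B$ is a contraction with $Tf=g$, then $Tf^0=g^0$ and $Tf^1=g^1$.
\end{lemma}

\begin{proof}
Since $(Tf^0)_i+(Tf^1)_i=g_i$, inequality \eqref{eq:min} gives
\[
\sum_ik(\beta_i)g_i^p\le\sum_i\big(|(Tf^0)_i|^p+\beta_i|(Tf^1)_i|^p\big)\le\|f^0\|_{A_0}^p+\|f^1\|_{A_1}^p=K_p(1,f).
\]
The left side is $K_p(1,g)=K_p(1,f)$. So equality holds in \eqref{eq:min} for each $i$, which forces $(Tf^0)_i=y_ig_i$ and $(Tf^1)_i=(1-y_i)g_i$.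
\end{proof}

If $\alpha_1\neq\alpha_2$, then $f^0,f^1$ is a basis, so the lemma leaves a single candidate for $T$. The hypothesis controls $f^0,g^0$ in the $0$-norms and $f^1,g^1$ in the $1$-norms. A contraction must also respect the $0$-norms of $f^1$ and of all combinations of $f^0$ and $f^1$, and nothing in \eqref{eq:Kdom} visibly guarantees that.

\begin{example}\label{ex:p3}
Let $p=3$, so $k(s)=s/(1+\sqrt s)^2$. Take
\[
\beta=(\tfrac1{16},\tfrac94),\quad\alpha=(\tfrac49,16),\qquad f=(57^{1/3},11^{1/3}),\quad g=(26^{1/3},42^{1/3}).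
\]
In increasing order, the square roots of the four weights are $i/(5-i)$, $i=1,\dots,4$, so $(y_1,x_1,y_2,x_2)=(\frac15,\frac25,\frac35,\frac45)$. Let $t=\sigma^2$ and $v_i=5-i+i\sigma$. Then $k(ti^2/(5-i)^2)=\sigma^2i^2/v_i^2$, and Lemma~\ref{lem:Kp} gives
\begin{align*}
\frac{K_3(t,f)-K_3(t,g)}{2\sigma^2}&=-\frac{13}{v_1^2}+\frac{114}{v_2^2}-\frac{189}{v_3^2}+\frac{88}{v_4^2}\\
&=88\Big(\frac1{v_2^2}-\frac2{v_3^2}+\frac1{v_4^2}\Big)-13\Big(\frac1{v_1^2}-\frac2{v_2^2}+\frac1{v_3^2}\Big).
\end{align*}
The $v_i>0$ form an arithmetic progression with step $d=\sigma-1$, and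
\[
\frac1{(v-d)^2}-\frac2{v^2}+\frac1{(v+d)^2}=\frac{2d^2(3v^2-d^2)}{(v-d)^2v^2(v+d)^2}.
\]
So the difference equals $2d^2/(v_1v_2v_3v_4)^2$ times $88\,(3v_3^2-d^2)v_1^2-13\,(3v_2^2-d^2)v_4^2$. Here
\begin{align*}
(3v_3^2-d^2)v_1^2&=(26\sigma^2+38\sigma+11)(\sigma+4)^2=26\sigma^4+246\sigma^3+731\sigma^2+696\sigma+176,\\
(3v_2^2-d^2)v_4^2&=(11\sigma^2+38\sigma+26)(4\sigma+1)^2=176\sigma^4+696\sigma^3+731\sigma^2+246\sigma+26 .
\end{align*}
We have $88\cdot26=13\cdot176$ and $88\cdot246>13\cdot696$, and for the three lower powers the coefficient in the first line is at least that in the second. Hence $K_3(t,g)\le K_3(t,f)$ for all $t$, with equality at $t=1$, where $d=0$. By Lemma~\ref{lem:Kr}, \eqref{eq:Kdom} holds. A contraction with $Tf=g$ would satisfy $Tf^1=g^1$ by Lemma~\ref{lem:rigid}. But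
\[
\|f^1\|_{\ell_3^2}^3=\frac{57\cdot27+11\cdot1}{125}=12.4<16=\frac{26\cdot64+42\cdot8}{125}=\|g^1\|_{\ell_3^2}^3 ,
\]
so there is none. By Lemma~\ref{lem:orbit}(b),(c), these couples are not exact Calder\'on.
\end{example}

\section{Interleaved two-point couples: proof of Theorem~\ref{thm:counter}}\label{sec:counter}

\subsection{Reduction to one orientation}

Interchanging the endpoint spaces in both couples changes neither the set of contractions nor condition \eqref{eq:Kdom}, because $K(t,f;(A_1,A_0))=tK(1/t,f;(A_0,A_1))$. The map $u_i\mapsto\alpha_i^{1/p}u_i$ preserves positivity and takes $(\ell_p^2(\alpha),\ell_p^2)$ isometrically onto $(\ell_p^2,\ell_p^2(1/\alpha))$; the same holds for $\beta$. So the assertion of Theorem~\ref{thm:counter}(a) for the weights $\alpha,\beta$ is equivalent to the assertion for their reciprocals, and $\alpha_1<\beta_1<\alpha_2<\beta_2$ becomes $1/\beta_2<1/\alpha_2<1/\beta_1<1/\alpha_1$, which is the first ordering in \eqref{eq:interleave} after relabeling. We therefore assume $\beta_1<\alpha_1<\beta_2<\alpha_2$,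 that is,
\[
0<y_1<x_1<y_2<x_2<1 .
\]

\subsection{A dictionary}

Encode $f$ and $g$ by the masses $u_i=f_i^px_i^{p-1}$, $v_i=g_i^py_i^{p-1}$, and define the functional
\[
D\varphi=\sum_iu_i\varphi(x_i)-\sum_iv_i\varphi(y_i)
\]
on functions $\varphi$ on $(0,1)$. Any choice of $u_i,v_i>0$ comes from unique $f,g\in(0,\infty)^2$. For $\sigma,\varepsilon>0$ let
\[
\varphi_\sigma(x)=\big(1+(\sigma-1)x\big)^{-(p-1)},\qquad\varphi_\infty(x)=x^{1-p},\qquad h_\varepsilon(x)=x^{1-p}\big(x+\varepsilon(1-x)\big)^p .
\]
Lemma~\ref{lem:Kp} with \eqref{eq:dilate}, and the definitions of $f^j,g^j$, give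
\begin{align}
K_p(t,f)-K_p(t,g)&=t\,D\varphi_\sigma,\qquad\sigma=t^q,\label{eq:dictK}\\
\|f^0+\varepsilon f^1\|_{A_0}^p-\|g^0+\varepsilon g^1\|_{B_0}^p&=Dh_\varepsilon .\label{eq:dictT}
\end{align}
We want $D\varphi_\sigma\ge0$ for all $\sigma$, contact at $t=1$, and $Dh_\varepsilon<0$ for some $\varepsilon$. Since $\varphi_1=1$, contact means $D1=0$. Then $\sigma\mapsto D\varphi_\sigma$ has a minimum at $\sigma=1$, and $\partial_\sigma\varphi_\sigma|_{\sigma=1}=-(p-1)x$ forces $Dx=0$. So $D$ must annihilate affine functions, and this leads to divided differences.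

\subsection{Divided differences}

For $a<b<c$ let
\[
[a,b,c]\varphi=\frac{\varphi(a)}{(a-b)(a-c)}+\frac{\varphi(b)}{(b-a)(b-c)}+\frac{\varphi(c)}{(c-a)(c-b)} .
\]
The coefficients have the signs $+,-,+$. The number $[a,b,c]\varphi$ is the coefficient of $x^2$ in the Lagrange interpolation polynomial of $\varphi$ at $a,b,c$, so it vanishes for affine $\varphi$. For $\varphi\in C^2$, Taylor's formula $\varphi(x)=\varphi(a)+\varphi'(a)(x-a)+\int_a^c(x-s)_+\varphi''(s)\,ds$ on $[a,c]$ gives
\begin{equation}\label{eq:peano}
[a,b,c]\varphi=\int\varphi''(s)B(s)\,ds,\qquad B(s)=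
\begin{cases}
\dfrac{s-a}{(b-a)(c-a)},&a\le s\le b,\\[2ex]
\dfrac{c-s}{(c-b)(c-a)},&b\le s\le c,
\end{cases}
\end{equation}
with $B=0$ off $[a,c]$. Here $B(s)=[a,b,c](\cdot-s)_+$. For $s\ge b$ only the node $c$ contributes; for $s\le b$ write $(x-s)_+=(x-s)+(s-x)_+$, so that only the node $a$ contributes.

Put $D_1=[y_1,x_1,y_2]$ and $D_2=[x_1,y_2,x_2]$, with kernels $B_1,B_2$. The functionals on our four nodes that annihilate affine functions form a two-dimensional space spanned by $D_1,D_2$. The node $y_1$ occurs only in $D_1$ and $x_2$ only in $D_2$, so up to a positive factor $D=\theta D_2-D_1$ with $\theta>0$. Conversely, every such $D$ has negative coefficients at $y_1,y_2$ and positive ones at $x_1,x_2$, as required. An inequality $D\varphi\ge0$ now compares an average of $\varphi''$ over $(x_1,x_2)$ with an average over $(y_1,y_2)$, which lies further to the left.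

\begin{lemma}\label{lem:ratio}
Let $\varphi,\psi\in C^2(0,1)$ with $\psi''>0$, and let $w=\varphi''/\psi''$. If $w$ is nondecreasing, then $D_1\varphi/D_1\psi\le D_2\varphi/D_2\psi$. If $w$ is strictly decreasing, then $D_1\varphi/D_1\psi>D_2\varphi/D_2\psi$.
\end{lemma}

\begin{proof}
By \eqref{eq:peano}, $D_i\psi>0$ and $D_i\varphi/D_i\psi=\int w\rho_i\,ds$ with the probability densities $\rho_i=B_i\psi''/D_i\psi$. On $(y_1,x_1]$ we have $\rho_2=0<\rho_1$, and on $[y_2,x_2)$ we have $\rho_1=0<\rho_2$. On $(x_1,y_2)$ the function $B_1$ decreases strictly to $0$ and $B_2$ increases strictly from $0$, so $\rho_1/\rho_2$, a positive multiple of $B_1/B_2$, decreases strictly from $\infty$ to $0$. Hence there is $c\in(x_1,y_2)$ with $\rho_1>\rho_2$ on $(y_1,c)$ and $\rho_1<\rho_2$ on $(c,x_2)$. Since $\int(\rho_1-\rho_2)=0$,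
\[
\int w(\rho_1-\rho_2)\,ds=\int_{y_1}^{x_2}\big(w-w(c)\big)(\rho_1-\rho_2)\,ds .
\]
The last integrand is $\le0$ if $w$ is nondecreasing, and it is $>0$ off $c$ if $w$ is strictly decreasing.
\end{proof}

\subsection{The construction}

As $\sigma\to\infty$, $\sigma^{p-1}\varphi_\sigma\to\varphi_\infty$ pointwise, so the $K_p$-inequality requires $D\varphi_\infty\ge0$, that is, $\theta\ge D_1\varphi_\infty/D_2\varphi_\infty$. A smaller $\theta$ makes $Dh_\varepsilon<0$ easier, so we take the extreme value. We have $\varphi_\infty''=p(p-1)x^{-p-1}>0$, and we set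
\[
\theta=\frac{D_1\varphi_\infty}{D_2\varphi_\infty}>0,\qquad D=\theta D_2-D_1 ,
\]
and let $f,g\in(0,\infty)^2$ be the vectors encoded by $D$. The equation $D\varphi_\infty=0$ says $\|f\|_{A_0}=\|g\|_{B_0}$. In Example~\ref{ex:p3}, $\theta=88/13$ and $57+11=26+42$.

\emph{Condition \eqref{eq:Kdom} holds.} We have $\varphi_\sigma''=p(p-1)(\sigma-1)^2(1+(\sigma-1)x)^{-p-1}$, so
\[
\frac{\varphi_\sigma''}{\varphi_\infty''}=(\sigma-1)^2\Big(\frac1x-1+\sigma\Big)^{-(p+1)},
\]
which is nondecreasing on $(0,1)$. Lemma~\ref{lem:ratio} with $\psi=\varphi_\infty$ gives $D_1\varphi_\sigma\le\theta D_2\varphi_\sigma$, that is, $D\varphi_\sigma\ge0$ for every $\sigma>0$. By \eqref{eq:dictK} and Lemma~\ref{lem:Kr}, \eqref{eq:Kdom} follows.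

\emph{No contraction maps $f$ to $g$.} Let $T$ be a contraction with $Tf=g$. Since $D1=0$, Lemma~\ref{lem:rigid} gives $T(f^0+\varepsilon f^1)=g^0+\varepsilon g^1$, so $Dh_\varepsilon\ge0$ for all $\varepsilon>0$ by \eqref{eq:dictT}. Write $h_\varepsilon(x)=x\,\Psi(1/x)$ with $\Psi(r)=(1-\varepsilon+\varepsilon r)^p$. Then $h_\varepsilon'=\Psi(1/x)-\Psi'(1/x)/x$ and $h_\varepsilon''=x^{-3}\Psi''(1/x)$, that is,
\begin{equation}\label{eq:hpp}
h_\varepsilon''=w\,\varphi_\infty'',\qquad w(x)=\varepsilon^2\big(\varepsilon+(1-\varepsilon)x\big)^{p-2}.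
\end{equation}
If $p<2$, take $\varepsilon=\frac12$, so that $w=\frac14(\frac{1+x}2)^{p-2}$. If $p>2$, take $\varepsilon=2$, so that $w=4(2-x)^{p-2}$. In both cases $w$ is strictly decreasing on $(0,1)$. Lemma~\ref{lem:ratio} gives $D_1h_\varepsilon>\theta D_2h_\varepsilon$, that is, $Dh_\varepsilon<0$, a contradiction.

By Lemma~\ref{lem:orbit}(c) there is not even an operator with $Tf=g$ and $\|T\|\le1+\eta$ for some $\eta>0$, so by Lemma~\ref{lem:orbit}(b) the couples are not exact Calder\'on. This proves part (a).

\begin{remark}\label{rem:p2}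
The hypothesis $p\ne2$ enters only in \eqref{eq:hpp}. For $p=2$ we have $h_\varepsilon=\varepsilon^2x^{-1}+2\varepsilon(1-\varepsilon)+(1-\varepsilon)^2x$, a combination of $\varphi_\infty$, $1$ and $x$. Then $Dh_\varepsilon=\varepsilon^2D\varphi_\infty$ whenever $D1=Dx=0$, and the inequality $Dh_\varepsilon\ge0$ is a consequence of the $K_p$-inequality.
\end{remark}

\subsection{A single couple on four points}

Label the weights so that $\lambda_1<\lambda_2<\lambda_3<\lambda_4$, and let $\overline X=(\ell_p^4,\ell_p^4(\lambda))$. Let $f,g$ be as in part (a) for $\alpha=(\lambda_2,\lambda_4)$ and $\beta=(\lambda_1,\lambda_3)$. The extensions $\iota_Au=(0,u_1,0,u_2)$, $\iota_Bu=(u_1,0,u_2,0)$ and the restrictions $\pi_Ah=(h_2,h_4)$, $\pi_Bh=(h_1,h_3)$ are contractions between $\overline A$, $\overline B$ and $\overline X$, with $\pi_A\iota_A=\mathrm{id}$ and $\pi_B\iota_B=\mathrm{id}$. Put $F=\iota_Af$, $G=\iota_Bg$. By \eqref{eq:KT},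
\[
K(t,G;\overline X)\le K(t,g;\overline B)\le K(t,f;\overline A)=K(t,\pi_AF;\overline A)\le K(t,F;\overline X).
\]
If a contraction $T:\overline X\to\overline X$ had $TF=G$, then $\pi_BT\iota_A$ would be a contraction mapping $f$ to $g$. So there is no such $T$. Let $A$ be the orbit space of $F$ from Lemma~\ref{lem:orbit}(a); for a single couple the two spaces there coincide, so $A,A$ is an exact interpolation pair. By parts (a) and (c) of that lemma, $\|F\|_A\le1<\|G\|_A$. This proves part (b) and completes the proof of Theorem~\ref{thm:counter}.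

\section{Interleaved essential ranges: the ``only if'' part of Theorem~\ref{thm:class}}\label{sec:nec}

Let $(\Omega_A,\mu_A)$, $(\Omega_B,\mu_B)$ be the measure spaces of $\overline A,\overline B$, and write $\kappa_A=a_1/a_0$, $\kappa_B=b_1/b_0$. Let $\alpha_i\in\Lambda_A$, $\beta_i\in\Lambda_B$ satisfy \eqref{eq:interleave}. We repeat the argument just given. The difference is that $\kappa_A$ need not be equal to $\alpha_i$ on a set of positive measure, only close to it, so the extensions and restrictions have norms slightly above $1$. The margin $\eta$ from Lemma~\ref{lem:orbit}(c) absorbs this loss.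

Let $\overline A{}'=(\ell_p^2,\ell_p^2(\alpha))$, $\overline B{}'=(\ell_p^2,\ell_p^2(\beta))$, let $f',g'$ be as in Theorem~\ref{thm:counter}(a), and choose $\eta>0$ such that no operator $\overline A{}'\to\overline B{}'$ of norm at most $1+\eta$ maps $f'$ to $g'$. Let $\delta>0$ be so small that the intervals $I_i=(\alpha_i/(1+\delta),\alpha_i(1+\delta))$, $i=1,2$, are disjoint, and likewise for $\beta$. The sets $\kappa_A^{-1}(I_i)$ have positive measure. Since $\mu_A$ is $\sigma$-finite, each contains a set $E_i$ of finite positive measure on which $a_0$ is bounded, so $0<e_i:=\int_{E_i}a_0\,d\mu_A<\infty$. Define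
\[
\iota_Au=\sum_iu_ie_i^{-1/p}1_{E_i},\qquad(\pi_Ah)_i=e_i^{-1/p'}\int_{E_i}h\,a_0\,d\mu_A .
\]
Then $\pi_A\iota_A=\mathrm{id}$, since $e_i^{-1/p'}e_i^{-1/p}e_i=1$. Put $c=(1+\delta)^{1/p}$. We have $\|\iota_Au\|_{A_0}^p=\sum_i|u_i|^p$ and $\|\iota_Au\|_{A_1}^p=\sum_i|u_i|^pe_i^{-1}\int_{E_i}\kappa_Aa_0\,d\mu_A\le c^p\sum_i\alpha_i|u_i|^p$. By H\"older's inequality,
\[
|(\pi_Ah)_i|^p\le\int_{E_i}|h|^pa_0\,d\mu_A\le\frac{c^p}{\alpha_i}\int_{E_i}|h|^pa_1\,d\mu_A .
\]
So $\|\iota_A\|\le c$ and $\|\pi_A\|\le c$. Define $\iota_B,\pi_B$ by the same formulas for $\overline B$, and put $f=\iota_Af'$, $g=\iota_Bg'$. By \eqref{eq:KT},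
\[
K(t,g;\overline B)\le cK(t,g';\overline B{}')\le cK(t,\pi_Af;\overline A{}')\le K(t,c^2f;\overline A).
\]
Suppose that $\overline A,\overline B$ are exact Calder\'on. Lemma~\ref{lem:orbit}(b) gives $T$ with $T(c^2f)=g$ and $\|T\|\le1+\delta$. Then $T'=c^2\pi_BT\iota_A$ maps $f'$ to $\pi_Bg=g'$, and $\|T'\|\le c^4(1+\delta)=(1+\delta)^{1+4/p}$. For small $\delta$ this is at most $1+\eta$, a contradiction.

\begin{remark}
The $\sigma$-finiteness is used only to find the sets $E_i$, and some such hypothesis is needed. On four points, one of which has infinite mass, every $L_p$-function vanishes at that point. The couple is then a three-point couple, which is exact Calder\'on, while $a_1/a_0$ may have four essential values.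
\end{remark}

\section{Reduction to measures on the half-line}\label{sec:red}

By Lemma~\ref{lem:orbit}(b), the ``if'' part of Theorem~\ref{thm:class} follows from the next proposition. The hypothesis $p\neq2$ is not used from here on.

\begin{proposition}\label{prop:suff}
Let $1<p<\infty$, and let $\Lambda_A,\Lambda_B$ not interleave. If $f\in A_0+A_1$ and $g\in B_0+B_1$ satisfy \eqref{eq:Kdom}, then there is a contraction $T:\overline A\to\overline B$ with $Tf=g$.
\end{proposition}

By Lemma~\ref{lem:Kp}, $K_p(t,f)$ depends only on how the mass $|f|^pa_0\,d\mu_A$ is distributed over the values of $\kappa_A$. We therefore pass to a model in which the measure space is the set of these values and both $f$ and $g$ become the constant function $1$. Call a Borel measure $\nu$ on $(0,\infty)$ \emph{admissible} if $\int\min(1,\lambda)\,d\nu(\lambda)<\infty$. Such a measure is finite on compact subsets of $(0,\infty)$, hence $\sigma$-finite. Put $\overline L(\nu)=(L_p(\nu),L_p(\lambda\nu))$, where $\lambda\nu$ is the measure with density $\lambda$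 with respect to $\nu$. Then $1=1_{[1,\infty)}+1_{(0,1)}$ lies in the sum of the two spaces. A measure is \emph{concentrated} on a Borel set if the complement has measure zero.

\begin{proposition}\label{prop:model}
Let $\nu,\nu'$ be admissible measures, concentrated on Borel sets $P,N\subset(0,\infty)$, respectively, that do not interleave. Suppose that
\begin{equation}\label{eq:dom}
\int k(t\lambda)\,d\nu'(\lambda)\le\int k(t\lambda)\,d\nu(\lambda)\qquad\text{for all }t>0 .
\end{equation}
Then there is a contraction $S:\overline L(\nu)\to\overline L(\nu')$ with $S1=1$.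
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:suff} from Proposition~\ref{prop:model}]
Let $\nu$ be the image of $|f|^pa_0\,d\mu_A$ under $\kappa_A$, and $\nu'$ the image of $|g|^pb_0\,d\mu_B$ under $\kappa_B$. By Lemma~\ref{lem:Kp}, $K_p(t,f)=\int k(t\lambda)\,d\nu$ and $K_p(t,g)=\int k(t\lambda)\,d\nu'$. So $\nu,\nu'$ are admissible by \eqref{eq:ksym}, and \eqref{eq:dom} holds by Lemma~\ref{lem:Kr}. The complement of $\Lambda_A$ in $(0,\infty)$ is a union of open intervals with $\mu_A$-null preimages under $\kappa_A$, and countably many of them cover it. Hence $\Lambda_A$ is a Borel set on which $\nu$ is concentrated, and likewise $\nu'$ is concentrated on $\Lambda_B$. Let $S$ be as in Proposition~\ref{prop:model}. We construct contractions $V:\overline A\to\overline L(\nu)$ with $Vf=1$ and $W:\overline L(\nu')\to\overline B$ with $W1=g$; then $T=WSV$ has the required properties.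

Put $Wu=g\cdot(u\circ\kappa_B)$. By the definition of $\nu'$, $\int|Wu|^pb_0\,d\mu_B=\int|u|^p\,d\nu'$ and $\int|Wu|^pb_1\,d\mu_B=\int|u|^p\lambda\,d\nu'$. So $W$ is well defined and isometric on both spaces, and $W1=g$.

The operator $V$ divides by $f$ and averages over the level sets of $\kappa_A$. The measure $|f|^pa_0\,d\mu_A$ may be infinite, so we average with respect to the finite measure $d\rho=\min(1,\kappa_A)|f|^pa_0\,d\mu_A$, which is concentrated on $\{f\ne0\}$ and whose image under $\kappa_A$ is $\tilde\nu=\min(1,\lambda)\nu$. Recall the conditional expectation: for $u\in L_1(\rho)$ the Radon--Nikodym theorem gives a unique $\mathcal Eu\in L_1(\tilde\nu)$ with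
\[
\int\phi\;\mathcal Eu\,d\tilde\nu=\int(\phi\circ\kappa_A)\,u\,d\rho
\]
for all bounded Borel $\phi$; for $u\ge0$ this extends to all Borel $\phi\ge0$ by monotone convergence. The map $\mathcal E$ is linear, $\mathcal E1=1$, and Jensen's inequality $|\mathcal Eu|^p\le\mathcal E(|u|^p)$ holds for $u\in L_p(\rho)$. If $h\in A_j$, then $\int|h/f|^p\,d\rho\le\int|h|^pa_j\,d\mu_A$. So $h/f\in L_p(\rho)\subset L_1(\rho)$ for $h\in A_0+A_1$, and we put $Vh=\mathcal E(h/f)$. Then $Vf=1$, and for Borel $w\ge0$, with $\phi=w/\min(1,\lambda)$,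
\[
\int|Vh|^pw\,d\nu\le\int\phi\;\mathcal E(|h/f|^p)\,d\tilde\nu=\int(\phi\circ\kappa_A)|h/f|^p\,d\rho\le\int|h|^p\,(w\circ\kappa_A)\,a_0\,d\mu_A .
\]
The choices $w=1$ and $w=\lambda$ give $\|V\|\le1$.
\end{proof}

We begin the proof of Proposition~\ref{prop:model} with three reductions.

\emph{Step 1: removing the common part.} The sets $P$ and $N$ may overlap; for a single couple they coincide. Mass that $\nu$ and $\nu'$ share should be left in place. Let $\phi,\phi'$ be the densities of $\nu,\nu'$ with respect to $\nu+\nu'$, and let $\omega,\nu_+,\nu_-$ be the measures with densities $\min(\phi,\phi')$, $(\phi-\phi')_+$, $(\phi'-\phi)_+$. Then $\nu=\omega+\nu_+$ and $\nu'=\omega+\nu_-$. The measures $\nu_+,\nu_-$ are admissible and concentrated on the disjoint sets $P\cap\{\phi>\phi'\}$ and $N\cap\{\phi'>\phi\}$, which do not interleave. They satisfy \eqref{eq:dom}, because the finite number $\int k(t\lambda)\,d\omega$ can be subtracted on both sides. Let $\tilde S:\overline L(\nu_+)\to\overline L(\nu_-)$ be a contraction with $\tilde S1=1$.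 Put $r=d\omega/d\nu'\in[0,1]$, so that $1-r=d\nu_-/d\nu'$, and define $Sh=rh+(1-r)\tilde Sh$. This is well defined $\nu'$-almost everywhere: $h$ is determined up to $\omega$-null sets since $\omega\le\nu$, and an $\omega$-null subset of $\{r>0\}$ is $\nu'$-null; in the same way $\tilde Sh$ is determined up to $\nu_-$-null sets, and these are $\nu'$-null inside $\{r<1\}$. We have $S1=1$ and, by convexity, $|Sh|^p\le r|h|^p+(1-r)|\tilde Sh|^p$. So for $w=1$ and $w=\lambda$,
\[
\int|Sh|^pw\,d\nu'\le\int|h|^pw\,d\omega+\int|\tilde Sh|^pw\,d\nu_-\le\int|h|^pw\,d\omega+\int|h|^pw\,d\nu_+=\int|h|^pw\,d\nu .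
\]
We may therefore assume that $P\cap N=\emptyset$. If $\nu'=0$, take $S=0$. If $\nu=0$, then $\nu'=0$ by \eqref{eq:dom}, since $k>0$. So we assume that both measures are nonzero.

\emph{Step 2: a symmetry.} Let $\check\nu,\check\nu'$ be the images of $\lambda\nu,\lambda\nu'$ under $\lambda\mapsto1/\lambda$. They are admissible, since $\min(1,1/\lambda)\lambda=\min(1,\lambda)$, and they are concentrated on $1/P$ and $1/N$. By \eqref{eq:ksym},
\begin{equation}\label{eq:symm}
\int k(t\lambda)\,d\check\nu=\int k(t/\lambda)\,\lambda\,d\nu=t\int k(\lambda/t)\,d\nu ,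
\end{equation}
and the same holds for $\nu'$, so \eqref{eq:dom} is preserved. The substitution $h\mapsto h(1/\cdot)$ fixes the function $1$ and maps $L_p(\nu)$ and $L_p(\lambda\nu)$ isometrically onto $L_p(\lambda\check\nu)$ and $L_p(\check\nu)$. Hence the assertion for $\nu,\nu'$ is equivalent to the assertion for $\check\nu,\check\nu'$, with left and right reversed on the half-line.

\emph{Step 3: the position of $P$ and $N$.} For sets $E,F$ we write $E<F$ if every point of $E$ is smaller than every point of $F$. We claim that $P$ does not meet the smallest interval containing $N$, or $N$ does not meet the smallest interval containing $P$. Otherwise, as $P\cap N=\emptyset$, there are $n<\pi<n'$ and $\pi_1<n_1<\pi_2$ with $n,n',n_1\in N$ and $\pi,\pi_1,\pi_2\in P$. A point $\pi'\in P$ with $\pi'>n'$ would give $n<\pi<n'<\pi'$, and one with $\pi'<n$ would give $\pi'<n<\pi<n'$; both are excluded. So $P\subset(n,n')$, and in particular $n<\pi_1$. Then $n<\pi_1<n_1<\pi_2$ shows that $P$ and $N$ interleave, a contradiction.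

In the first alternative, $P=P_L\cup P_R$ with $P_L<N<P_R$, where $P_L,P_R$ are the parts of $P$ on the two sides of the interval. If one of them is $\nu$-null we remove it from $P$. The second alternative is treated in the same way with the roles of $P$ and $N$ exchanged. So it remains to prove Proposition~\ref{prop:model} for nonzero $\nu,\nu'$ in three cases:
\begin{enumerate}
\item[(0)] $P<N$ or $N<P$;
\item[(I)] $P=P_L\cup P_R$ with $P_L<N<P_R$ and $\nu(P_L),\nu(P_R)>0$;
\item[(II)] $N=N_L\cup N_R$ with $N_L<P<N_R$ and $\nu'(N_L),\nu'(N_R)>0$.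
\end{enumerate}

\section{The contractions}\label{sec:cases}

The dictionary of Section~\ref{sec:counter} suggests what to expect. A functional $D$ on three nodes $a<b<c$ with $D1=Dx=0$ is a multiple of $[a,b,c]$. With the signs $+,-,+$ of case (I), $D\varphi\ge0$ for every convex $\varphi$; in particular $Dh_\varepsilon\ge0$, so the obstruction disappears, and one expects the contraction to come from Jensen's or H\"older's inequality. With the signs $-,+,-$ of case (II), $D\varphi_\sigma<0$ for $\sigma\ne1$, so contact at a finite $t$ is impossible, and one expects only the limits $t\to0$ and $t\to\infty$ to matter. By \eqref{eq:klim} and monotone convergence, these limits of \eqref{eq:dom} (divided by $t$ when $t\to0$) are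
\begin{equation}\label{eq:ends}
\nu'(N)\le\nu(P),\qquad\int\lambda\,d\nu'\le\int\lambda\,d\nu ,
\end{equation}
where the values $+\infty$ are allowed. In each case $S$ will be an averaging operator of rank at most two.

\subsection{Case (0): $P$ and $N$ are separated}

By Step 2 we may assume $P<N$. Let $c=\sup P\in(0,\infty)$, so $P\subset(0,c]$ and $N\subset[c,\infty)$. Since $\lambda\le\max(1,c)\min(1,\lambda)$ on $P$, we have $0<M:=\int\lambda\,d\nu<\infty$, and $M':=\int\lambda\,d\nu'\le M$ by \eqref{eq:ends}. Let $Sh$ be the constant function $M^{-1}\int h\lambda\,d\nu$. It is defined for $h\in L_p(\lambda\nu)\subset L_1(\lambda\nu)$, and $L_p(\nu)\subset L_p(\lambda\nu)$ because $\lambda\le c$ on $P$. We have $S1=1$, and Jensen's inequality gives $|Sh|^p\le M^{-1}\int|h|^p\lambda\,d\nu$. Using $\nu'(N)\le M'/c$, we obtain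
\[
\int|Sh|^p\lambda\,d\nu'=M'|Sh|^p\le\int|h|^p\lambda\,d\nu,\qquad
\int|Sh|^p\,d\nu'\le\frac{M'}c|Sh|^p\le\frac1c\int|h|^p\lambda\,d\nu\le\int|h|^p\,d\nu .
\]

\subsection{Case (II): $P$ lies between two parts of $N$}

Here $P\subset[c,d]$ with $0<c\le d<\infty$, so $n:=\nu(P)$ and $M:=\int\lambda\,d\nu$ are finite and positive, and both $L_p(\nu)$ and $L_p(\lambda\nu)$ are contained in $L_1(\nu)$. By \eqref{eq:ends}, the numbers $a=\nu'(N_L)$, $b=\nu'(N_R)$ and the means $\lambda_L=a^{-1}\int_{N_L}\lambda\,d\nu'$, $\lambda_R=b^{-1}\int_{N_R}\lambda\,d\nu'$ are finite and positive. Since $N_L<P<N_R$, we have $\lambda_L<\lambda<\lambda_R$ for $\lambda\in P$, and so $\lambda_Ln<M<\lambda_Rn$.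

We look for $S$ with $Sh$ constant on $N_L$ and on $N_R$. Let $\gamma_L,\gamma_R$ be Borel functions on $P$ with
\begin{equation}\label{eq:split}
\gamma_L,\gamma_R\ge0,\qquad\gamma_L+\gamma_R\le1,\qquad\gamma_L\lambda_L+\gamma_R\lambda_R\le\lambda,
\end{equation}
and $\int\gamma_L\,d\nu=a$, $\int\gamma_R\,d\nu=b$. They describe which fractions of the mass at $\lambda$ are sent to the left and to the right. Define $Sh=a^{-1}\int\gamma_Lh\,d\nu$ on $N_L$ and $Sh=b^{-1}\int\gamma_Rh\,d\nu$ on $N_R$. Then $S1=1$. By Jensen's inequality, $|Sh|^p\le a^{-1}\int\gamma_L|h|^p\,d\nu$ on $N_L$ and $|Sh|^p\le b^{-1}\int\gamma_R|h|^p\,d\nu$ on $N_R$. Hence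
\begin{align*}
\int|Sh|^p\,d\nu'&\le\int(\gamma_L+\gamma_R)|h|^p\,d\nu\le\int|h|^p\,d\nu,\\
\int|Sh|^p\lambda\,d\nu'&\le\int(\gamma_L\lambda_L+\gamma_R\lambda_R)|h|^p\,d\nu\le\int|h|^p\lambda\,d\nu .
\end{align*}

It remains to find $\gamma_L,\gamma_R$. By \eqref{eq:ends}, the point $(a,b)$ lies in the polygon
\[
\Pi=\{(u,v):u,v\ge0,\ u+v\le n,\ \lambda_Lu+\lambda_Rv\le M\}.
\]
Since $n<M/\lambda_L$ and $M/\lambda_R<n$, the polygon meets the axes in the segments from the origin to $(n,0)$ and to $(0,M/\lambda_R)$, and the two slanted lines cross at a point with positive coordinates. So the vertices of $\Pi$ are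
\[
(0,0),\qquad(n,0),\qquad\Big(\frac{\lambda_Rn-M}{\lambda_R-\lambda_L},\frac{M-\lambda_Ln}{\lambda_R-\lambda_L}\Big),\qquad\Big(0,\frac M{\lambda_R}\Big).
\]
They are the $\nu$-integrals of the four pairs of functions
\[
(0,0),\qquad(1,0),\qquad\Big(\frac{\lambda_R-\lambda}{\lambda_R-\lambda_L},\frac{\lambda-\lambda_L}{\lambda_R-\lambda_L}\Big),\qquad\Big(0,\frac\lambda{\lambda_R}\Big).
\]
Each pair satisfies \eqref{eq:split} on $P$: the second because $\lambda_L<\lambda$, the third with equality in the last two conditions, the fourth because $\lambda<\lambda_R$. Write $(a,b)$ as a convex combination of the vertices, and let $(\gamma_L,\gamma_R)$ be the combination of the four pairs with the same constant coefficients. The conditions \eqref{eq:split} are preserved under convex combinations, and the integrals are $a$ and $b$.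

\subsection{Case (I): $N$ lies between two parts of $P$}

Here \eqref{eq:ends} is not available as the only input, because $\nu(P)$ and $\int\lambda\,d\nu$ may both be infinite. We first increase $\nu'$ until \eqref{eq:dom} becomes tight, either at a finite $t$ or in a limit, and then use the equations that tightness provides. Both situations are handled by one lemma.

\begin{lemma}\label{lem:avg}
Let $P=P_L\cup P_R$ and $N$ be Borel sets with $P_L<N<P_R$. Let $m,m'$ be finite Borel measures concentrated on $P,N$ with $m(P_L),m(P_R)>0$ and $m(P)=m'(N)$. Let $z>0$ be strictly increasing on $(0,\infty)$ with $\int z\,dm\le\int z\,dm'<\infty$. Then there is a linear map $S:L_1(m)\to L_1(m')$ with the following properties.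
\begin{enumerate}
\item[(a)] $S1=1$, and $Sz\le z$ on $N$. If $\int z\,dm=\int z\,dm'$, then $Sz=z$ on $N$.
\item[(b)] Let $y>0$ be a Borel function on $P\cup N$ with $\int y\,dm<\infty$ and $Sy\le y$ on $N$. If $\int|h|^py^{1-p}\,dm<\infty$, then $h\in L_1(m)$ and
\[
\int|Sh|^py^{1-p}\,dm'\le\int|h|^py^{1-p}\,dm .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
For $h\in L_1(m)$ let $h_L,h_R$ be the means of $h$ with respect to $m$ over $P_L,P_R$. For $\lambda\in N$ we have $z<z(\lambda)$ on $P_L$ and $z>z(\lambda)$ on $P_R$, so $z_L<z(\lambda)<z_R$. Thus $\gamma_0=(z_R-z)/(z_R-z_L)$ takes values in $[0,1]$ on $N$, and $\gamma_0z_L+(1-\gamma_0)z_R=z$. Since $\int z\,dm=z_Lm(P_L)+z_Rm(P_R)$,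
\begin{equation}\label{eq:gamma0}
\int\gamma_0\,dm'=\frac{z_Rm'(N)-\int z\,dm'}{z_R-z_L}\le\frac{z_Rm(P)-\int z\,dm}{z_R-z_L}=m(P_L)\le m'(N).
\end{equation}
As $\vartheta$ goes from $0$ to $1$, the integral $\int(\gamma_0+\vartheta(1-\gamma_0))\,dm'$ moves continuously from $\int\gamma_0\,dm'$ to $m'(N)$. So for some $\vartheta\in[0,1]$ the function $\gamma=\gamma_0+\vartheta(1-\gamma_0)$ satisfies $\int\gamma\,dm'=m(P_L)$, and then $\int(1-\gamma)\,dm'=m(P_R)$. If $\int z\,dm=\int z\,dm'$, the first inequality in \eqref{eq:gamma0} is an equality and we take $\vartheta=0$. Define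
\[
Sh=\gamma\,h_L+(1-\gamma)\,h_R\quad\text{on }N .
\]
Then $S1=1$, and $Sz\le\gamma_0z_L+(1-\gamma_0)z_R=z$ because $\gamma\ge\gamma_0$ and $z_L<z_R$, with equality if $\vartheta=0$. This proves (a). Moreover
\begin{equation}\label{eq:mass}
\int Sh\,dm'=m(P_L)h_L+m(P_R)h_R=\int h\,dm .
\end{equation}

For (b), H\"older's inequality for the measure $y\,\pi$, applied to $h=(h/y)\,y$, shows that for every finite measure $\pi$
\begin{equation}\label{eq:holder}
\Big(\int|h|\,d\pi\Big)^p\le\Big(\int y\,d\pi\Big)^{p-1}\int|h|^py^{1-p}\,d\pi .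
\end{equation}
With $\pi=m$ this gives $h\in L_1(m)$. For fixed $\lambda\in N$, $Sh(\lambda)$ is the integral of $h$ against the probability measure $\gamma(\lambda)\,m|_{P_L}/m(P_L)+(1-\gamma(\lambda))\,m|_{P_R}/m(P_R)$, so \eqref{eq:holder} gives $|Sh|^p\le(Sy)^{p-1}S(|h|^py^{1-p})\le y^{p-1}S(|h|^py^{1-p})$ on $N$. Multiply by $y^{1-p}$, integrate against $m'$ and use \eqref{eq:mass}.
\end{proof}

Now let case (I) hold. Then $N\subset[c,d]$ with $0<c\le d<\infty$, so $\nu'$ is finite. By \eqref{eq:ksym}, $k(t\lambda)\le\max(1,t)\min(1,\lambda)$, so by dominated convergence the function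
\[
R(t)=\int k(t\lambda)\,d\nu\Big/\int k(t\lambda)\,d\nu'\ \ge1
\]
is continuous on $(0,\infty)$. Let $s=\inf R\in[1,\infty)$. The measures $\nu$ and $s\nu'$ satisfy \eqref{eq:dom}, and a contraction into $\overline L(s\nu')$ is a contraction into $\overline L(\nu')$ because $s\ge1$. Replacing $\nu'$ by $s\nu'$, we may assume $\inf R=1$.

\emph{Contact at a finite point: $R(t_0)=1$ for some $t_0$.} The function $\Phi(t)=\int k(t\lambda)\,d\nu-\int k(t\lambda)\,d\nu'\ge0$ vanishes at $t_0$. It can be differentiated under the integral signs, since by \eqref{eq:kprime} $0<\partial_tk(t\lambda)\le k(t\lambda)/t\le\max(1,1/t)\min(1,\lambda)$, which is dominated by an integrable function for $t$ near $t_0$. So $\Phi'(t_0)=0$. Put $z(\lambda)=\xi(t_0\lambda)\in(0,1)$, $dm=z^{p-1}d\nu$ and $dm'=z^{p-1}d\nu'$. These measures are finite because $z^{p-1}=k(t_0\lambda)$. By \eqref{eq:k} and \eqref{eq:kprime}, the equations $\Phi(t_0)=0$ and $t_0\Phi'(t_0)=0$ read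
\[
\int dm=\int dm',\qquad\int(1-z)\,dm=\int(1-z)\,dm',
\]
so also $\int z\,dm=\int z\,dm'$; these are the conditions $D1=Dx=0$ of Section~\ref{sec:counter}. Lemma~\ref{lem:avg} gives $S$ with $S1=1$, $Sz=z$ and therefore $S(1-z)=1-z$ on $N$. By \eqref{eq:xi}, $t_0\lambda=z^{p-1}(1-z)^{1-p}$, so
\[
d\nu=z^{1-p}\,dm,\qquad t_0\lambda\,d\nu=(1-z)^{1-p}\,dm ,
\]
and the same relations hold between $\nu'$ and $m'$. Part (b) of the lemma with $y=z$ and with $y=1-z$ shows that $S$ is defined on $L_p(\nu)+L_p(\lambda\nu)$ and is a contraction $\overline L(\nu)\to\overline L(\nu')$.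

\emph{Contact in the limit: $R(t)>1$ for all $t$.} By continuity there is a sequence $t_n\to0$ or $t_n\to\infty$ with $R(t_n)\to1$. The symmetry of Step 2 preserves case (I) and, by \eqref{eq:symm}, replaces $R(t)$ by $R(1/t)$; so we may assume $t_n\to0$. Dividing the numerator and the denominator of $R(t_n)$ by $t_n$ and using \eqref{eq:klim} and monotone convergence, we get $\int\lambda\,d\nu=\int\lambda\,d\nu'$, and the right side is finite and positive. So $dm=\lambda\,d\nu$ and $dm'=\lambda\,d\nu'$ have equal finite masses. This is equality to first order in \eqref{eq:dom} at $t=0$, and the next order supplies the second condition of Lemma~\ref{lem:avg}. Put $z=\lambda^q$ and $\sigma=t^q$. By \eqref{eq:k}, $k(t\lambda)/t=\lambda(1+\sigma z)^{-(p-1)}$, so \eqref{eq:dom} says $\int(1+\sigma z)^{-(p-1)}dm'\le\int(1+\sigma z)^{-(p-1)}dm$. Subtracting this from the equality of the masses gives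
\[
\int\frac{1-(1+\sigma z)^{-(p-1)}}{(p-1)\sigma}\,dm\le\int\frac{1-(1+\sigma z)^{-(p-1)}}{(p-1)\sigma}\,dm' .
\]
The function $\sigma\mapsto1-(1+\sigma z)^{-(p-1)}$ is concave, vanishes at $0$ and has derivative $(p-1)z$ there. Hence the integrands are nonnegative and increase to $z$ as $\sigma\downarrow0$. By monotone convergence $\int z\,dm\le\int z\,dm'$, and the right side is finite since $N$ is bounded. Lemma~\ref{lem:avg} gives $S$ with $S1=1$ and $Sz\le z$ on $N$. Since $z^{p-1}=\lambda$,
\[
d\nu=z^{1-p}\,dm,\qquad\lambda\,d\nu=dm ,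
\]
and the same relations hold between $\nu'$ and $m'$. Part (b) of the lemma with $y=z$ and with $y=1$ shows that $S$ is defined on $L_p(\nu)+L_p(\lambda\nu)$ and is a contraction $\overline L(\nu)\to\overline L(\nu')$.

All three cases are settled. This proves Proposition~\ref{prop:model}, hence Proposition~\ref{prop:suff}, and together with Section~\ref{sec:nec} it completes the proof of Theorem~\ref{thm:class}.

\begin{thebibliography}{1}

\bibitem{IHS}
\emph{Interpolation of Hilbert spaces},
\texttt{http://uu.diva-portal.org/smash/get/diva2:161324/FULLTEXT01}.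

\end{thebibliography}
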